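# Hereditarily normal homogeneous compacta have cardinality $\mathfrak c$

## 1. Homogeneity, hereditary normality, and the local invariants

Throughout, "space" means Hausdorff space, "compactum" means infinite compact Hausdorff space, and $\mathfrak c=2^{\aleph_0}$. We write $\overline A$ for the closure of $A$, and $[Y]^{<\kappa}$ for the family of subsets of $Y$ of size less than $\kappa$.

**Definition (homogeneous).** A space $X$ is homogeneous if for any $x,y\in X$ there is a homeomorphism $h:X\to X$ with $h(x)=y$.

*Examples.* Every topological group is homogeneous, by translations. So the circle and all the cubes $2^\lambda$ are homogeneous compacta. The interval $[0,1]$ is not homogeneous: removing $0$ leaves a connected space, removing $1/2$ does not. A homogeneous compactum has no isolated point. If one point were isolated, all would be, and a compact discrete space is finite.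

**Definition ($T_5$).** A space is $T_5$, or hereditarily normal, if each of its subspaces is normal.

*Examples.* Metrizable spaces are $T_5$. For a cardinal $\mu$ let $A(\mu)=\mu\cup\{\infty\}$ be the one-point compactification of the discrete space $\mu$. It is $T_5$: each subspace has at most one non-isolated point, so of two disjoint closed sets at least one omits that point and is therefore clopen.

*Non-example: a plank.* Let $\mu$ be uncountable and $P_\mu=A(\mu)\times(\omega+1)$, which is compact. Remove the corner $(\infty,\omega)$. In what remains, $R=\{\infty\}\times\omega$ and $T=\mu\times\{\omega\}$ are disjoint and closed. Let $O\supset R$ be open. For each $n$, all but finitely many $\alpha\in\mu$ satisfy $(\alpha,n)\in O$. Hence for all but countably many $\alpha$ we have $(\alpha,n)\in O$ for every $n$, and then $(\alpha,\omega)\in\overline O$. So every open set containing $T$ meets $O$, the subspace is not normal, and $P_\mu$ is not $T_5$. We shall use this plank several times.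

**Definition (character, pseudocharacter, weight, density).** $\chi(x,X)$ is the least size of a local base at $x$, and $\chi(X)=\omega\cdot\sup_x\chi(x,X)$. $\psi(x,X)$ is the least number of open sets with intersection $\{x\}$. The weight $w(X)$ is the least size of a base, and $d(X)$ is the least size of a dense set (both taken to be infinite).

*Example.* In $A(\omega_1)$ the neighborhoods of $\infty$ are the cofinite sets containing it. Given countably many of them, their intersection contains some $\alpha\neq\infty$, and none of them lies inside $A(\omega_1)\setminus\{\alpha\}$. So $\chi(\infty,A(\omega_1))=\omega_1$. All four global quantities here are easy: $\chi$, $w$ and $d$ equal $\omega_1$, and $\psi(\infty,A(\omega_1))=\omega_1$ by the same intersection argument.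

**Definition ($\pi$-character).** A local $\pi$-base at $p$ is a family of nonempty open sets such that every neighborhood of $p$ contains a member. Its members need not contain $p$. $\pi\chi(p,X)$ is the least size of one.

*Example.* In $A(\omega_1)$ the singletons $\{n\}$, $n<\omega$, form a local $\pi$-base at $\infty$, because each neighborhood of $\infty$ is cofinite. So a point can have countable $\pi$-character and uncountable character.

**Definition (discrete, free).** A subset $D\subset X$ is discrete if each point of $D$ has a neighborhood containing no other point of $D$. A sequence $\langle x_\alpha:\alpha<\mu\rangle$ is free if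
$$\overline{\{x_\alpha:\alpha<\beta\}}\cap\overline{\{x_\alpha:\alpha\ge\beta\}}=\emptyset\qquad\text{for all }\beta<\mu .$$

*Examples.* In $\omega_1+1$ the sequence $\langle\alpha+1:\alpha<\omega_1\rangle$ is free, since the two closures lie in $[0,\beta]$ and $[\beta+1,\omega_1]$. In $A(\omega_1)$ the set $\omega_1$ is discrete, but no one-to-one enumeration of it in type $\omega_1$ is free: at $\beta=\omega$ both closures contain $\infty$.

**Definition (nowhere dense closed $G_\delta$).** A closed set with empty interior that is an intersection of countably many open sets. If $H$ is a compact $G_\delta$ in a locally compact space, then $H=\bigcap_nU_n$ with $U_n$ open, $\overline{U_n}$ compact and $\overline{U_{n+1}}\subset U_n$. To see this write $H=\bigcap_nV_n$ and choose $U_{n+1}$ recursively between $H$ and $U_n\cap V_{n+1}$. In a compact space $H$ is then also $\varphi^{-1}(0)$ for a continuous $\varphi:X\to[0,1]$.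

*Examples.* $A(\mu)\times\{\omega\}$ is a nowhere dense closed $G_\delta$ in $P_\mu$. In $\omega_1+1$ the set $\{\omega_1\}$ is closed and nowhere dense but not a $G_\delta$.

**Definition (club, stationary).** Let $\kappa$ be a regular uncountable cardinal. A club in $\kappa$ is a closed unbounded subset, and a set is stationary if it meets every club. Countably many clubs intersect in a club. Given $f:\kappa\to\kappa$, the limit ordinals $\gamma<\kappa$ with $f(\beta)<\gamma$ for all $\beta<\gamma$ form a club. A stationary set is unbounded, hence of size $\kappa$.

*Examples.* The limit ordinals below $\kappa$ form a club, and the successor ordinals form a non-stationary set of size $\kappa$.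

**Definition (elementary submodel).** $H(\theta)$ is the set of all sets with transitive closure of size less than $\theta$. $M\prec H(\theta)$ means that $M\subset H(\theta)$ and that $M$ and $H(\theta)$ satisfy the same formulas with parameters in $M$. We always take $\theta$ regular and so large that all objects under discussion are in $H(\theta)$ and described correctly there. Three consequences are used. Whatever is definable in $H(\theta)$ from parameters in $M$ belongs to $M$. If some object in $H(\theta)$ has a property stated with parameters in $M$, then some object in $M$ has it. If $\mu\in M$ is a cardinal, $\mu\subset M$, $Y\in M$ and $|Y|\le\mu$, then $Y\subset M$, because $M$ contains a surjection $\mu\to Y$ (if $Y\ne\emptyset$) and so all of its values at elements of $\mu$.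

*Example.* Let $M\prec H(\theta)$ be countable. By the third consequence $\delta=M\cap\omega_1$ is an ordinal. If $C\in M$ is a club in $\omega_1$, then $C$ has elements in $M$ above each $\xi<\delta$, so $\delta\in C$.

**Classical facts.** We recall the following.

* A nonempty compact space without isolated points has size at least $\mathfrak c$: choose nonempty open $O_s$ ($s$ a finite $0$-$1$ sequence) such that $\overline{O_{s0}},\overline{O_{s1}}$ are disjoint subsets of $O_s$. Distinct branches give disjoint nonempty compact sets $\bigcap_n\overline{O_{s|n}}$.
* Arhangel'skiĭ's theorem: $|X|\le2^{\chi(X)}$ for compact $X$.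
* The Čech–Pospíšil theorem: if $K$ is nonempty and compact, $\lambda$ is infinite and $\chi(x,K)\ge\lambda$ for all $x\in K$, then $|K|\ge2^\lambda$.
* If $X$ is locally compact and $x\in X$ is not isolated, then $\psi(x,X)=\chi(x,X)$.

For a homogeneous compactum all $\chi(x,X)$ equal the infinite cardinal $\chi(X)$, so the two theorems give
$$|X|=2^{\chi(X)}.\tag{1}$$

## 2. Van Mill's problem and the easy examples

By (1) the size of a homogeneous compactum can be any $2^\lambda$, as the cubes $2^\lambda$ show. Van Mill's problem, as recorded in "Cardinal Restrictions On Some Homogeneous Compacta" (http://people.math.sc.edu/nyikos/Homog7.pdf), asks whether hereditary normality removes this freedom: *is every $T_5$ homogeneous compactum of cardinality $\mathfrak c$?* It is known to be consistent with ZFC that the answer is yes. We prove that the answer is yes in ZFC.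

**Theorem A (ZFC).** If $X$ is a $T_5$ homogeneous compactum, then $|X|=\mathfrak c$.

Let us try examples by hand.

*Metrizable $X$.* A homogeneous compactum has no isolated points, so $|X|\ge\mathfrak c$. If $X$ is metrizable, each point is the limit of a sequence from a countable dense set, so $|X|\le\mathfrak c^{\phantom{i}}$.

*The split interval.* Let $K$ consist of points $t^-$ ($0<t\le1$) and $t^+$ ($0\le t<1$), ordered by $t$ and with $t^-<t^+$. This is a complete linear order with endpoints, so $K$ is compact in the order topology, and ordered spaces are $T_5$. For $0\le a<b\le1$ the set $J(a,b)=[a^+,b^-]$ is clopen, and increasing linear maps carry $J(a,b)$ onto $J(c,d)$. Now $K$ is homogeneous. For $0<x,y<1$ the map that is linear from $J(0,x)$ to $J(0,y)$ and from $J(x,1)$ to $J(y,1)$ sends $x^+$ to $y^+$. The map that is linear from $J(0,\frac12)$ to $J(y,1)$ and from $J(\frac12,1)$ to $J(0,y)$ sends $0^+$ to $y^+$. The reflection $t\mapsto1-t$ exchanges $t^+$ with $(1-t)^-$. A base must contain, for each $t\in(0,1)$, a set with largest element $t^-$, so $w(K)\ge\mathfrak c$ and $K$ is not metrizable. Its size is $\mathfrak c$.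

*Large cubes.* $2^{\mathfrak c}$ is a homogeneous compactum of size $2^{\mathfrak c}>\mathfrak c$. It is not $T_5$. More generally, for uncountable $\lambda$ the cube $2^\lambda$ contains $2^{\omega_1}$, which contains a copy of the plank $P_{\omega_1}$, because $P_{\omega_1}$ is compact with a base of $\omega_1$ clopen sets. So the obvious large examples are excluded by a copy of one plank. The proof below has to find a failure of normality in an arbitrary large example.

## 3. Countable $\pi$-character reduces cardinality to density

By (1), one would like to bound the character directly. The next two lemmas show that a bound on the density is enough. We state them for locally compact spaces because Theorem B in Section 13 needs that. For Theorem A, read $W=V=X$.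

**Lemma 1.** A continuous Hausdorff image of a compact $T_5$ space is $T_5$.

*Proof.* Let $f:X\to Q$ be such a map, onto, and $B\subset Q$. The map $f$ is closed. Its restriction $f^{-1}(B)\to B$ is closed too, since $f[E\cap f^{-1}(B)]=f[E]\cap B$. Closed continuous onto maps preserve normality (Engelking, *General Topology*, 1.5.20). Indeed, let $g:N\to B$ be such a map with $N$ normal, and let $K,L\subset B$ be disjoint and closed. Take disjoint open $U\supset g^{-1}(K)$ and $V\supset g^{-1}(L)$. The sets $B\setminus g[N\setminus U]$ and $B\setminus g[N\setminus V]$ are open and contain $K$ and $L$. They are disjoint, since a common point would have its nonempty fiber inside $U\cap V$. $\square$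

**Lemma 2.** If $X$ is a nonempty locally compact homogeneous $T_5$ space, then every point of $X$ has a countable local $\pi$-base.

*Proof.* We use Šapirovskiĭ's theorem (*Maps onto Tikhonov cubes*, Russian Math. Surveys 35 (1980); see Juhász, *Cardinal Functions in Topology – Ten Years Later*, §3): if $F$ is compact and $\pi\chi(x,F)\ge\omega_1$ for all $x\in F$, then $F$ maps continuously onto $[0,1]^{\omega_1}$.

Let $W\ne\emptyset$ be open with $F=\overline W$ compact. The space $F$ is $T_5$. The cube $[0,1]^{\omega_1}$ is not: it contains a copy of the plank $P_{\omega_1}$, a compact space of weight $\omega_1$. By Lemma 1, $F$ does not map onto the cube, so some $x\in F$ has a countable local $\pi$-base $\{P_n\}$ in $F$. Write $P_n=P_n'\cap F$ with $P_n'$ open in $X$. As $W$ is dense in $F$, the set $P_n\cap W=P_n'\cap W$ is nonempty, and it is open in $X$. Each neighborhood $N$ of $x$ in $X$ contains some $P_n$, since $N\cap F$ does. So $\{P_n\cap W\}$ is a countable local $\pi$-base at $x$ in $X$. Homogeneity moves it to every point. $\square$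

**Lemma 3.** Let $X$ be homogeneous with a countable local $\pi$-base at some point, $V\subset X$ nonempty and open, and $E\subset X$ with $V\subset\overline E$. Then $|V|\le|E|^\omega$.

*Proof.* The purpose is to code each $x\in V$ by a sequence from $E$. Fix $p$ with a countable local $\pi$-base $\{P_n\}$, and for each $x\in V$ a homeomorphism $h_x:X\to X$ with $h_x(p)=x$. If $h_x[P_n]\cap V\neq\emptyset$, this is a nonempty open subset of $\overline E$, so we may choose $d(x,n)\in E\cap h_x[P_n]$. Otherwise let $d(x,n)\in E$ be arbitrary.

Let $x\ne y$ in $V$, and take disjoint open sets $N_x\ni x$ and $N_y\ni y$ inside $V$. Then $h_x^{-1}[N_x]\cap h_y^{-1}[N_y]$ is a neighborhood of $p$, so it contains some $P_n$. Now $h_x[P_n]\subset N_x\subset V$ and $h_y[P_n]\subset N_y\subset V$, so $d(x,n)\in N_x$ and $d(y,n)\in N_y$ are different. Thus $x\mapsto\langle d(x,n)\rangle_n$ is injective. $\square$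

For a $T_5$ homogeneous compactum, Lemmas 2 and 3 give $|X|\le d(X)^\omega$. *The remaining task is to prove $d(X)\le\mathfrak c$.*

## 4. Large discrete sets, and where Jones's count stops

A large density forces large discrete sets (Lemma 7 below). So we ask how large a discrete set in a $T_5$ compactum can be. Without further restriction, arbitrarily large: $A(\mu)$ is $T_5$ and $\mu$ is discrete in it. The plank shows what to add. In $P_\mu$ the discrete set $\mu\times\{\omega\}$ lies in the nowhere dense closed $G_\delta$ set $A(\mu)\times\{\omega\}$, and for uncountable $\mu$ this destroys $T_5$. So the hope is: *a nowhere dense closed $G_\delta$ in a compact $T_5$ space contains no large discrete set*. "Large" will mean of size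
$$\kappa=\min\{\lambda:2^\lambda>\mathfrak c\}.\tag{2}$$

The sensible first attempt is the count known as Jones's lemma. Let $D=\{x_\alpha:\alpha<\kappa\}$ be discrete in a compact $T_5$ space $X$, enumerated one-to-one, and let $D'=\overline D\setminus D$. Since $D$ is discrete, it is open in $\overline D$, so $D'$ is closed. Put $Z=X\setminus D'$, an open and normal set. Every subset of $D$ is closed in $Z$, because $\overline D\cap Z=D$. So for each $A\subset\kappa$ there are disjoint open sets
$$O_A\supset\{x_\alpha:\alpha\in A\},\qquad O_A'\supset\{x_\alpha:\alpha\notin A\}.\tag{3}$$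
Let $E$ be dense in $X$. Then $\overline{E\cap O_A}=\overline{O_A}$, and $x_\alpha\in\overline{O_A}$ if and only if $\alpha\in A$. So $A$ can be read off from $E\cap O_A$, and $2^\kappa\le2^{|E|}$. If $|E|<\kappa$, then $2^{|E|}\le\mathfrak c<2^\kappa$, a contradiction.

Here the attempt stops. Density is what we are trying to bound, and nothing gives $|E|<\kappa$. As we shall see, one can pass to a quotient of weight at most $\kappa$ that keeps $D$ discrete, but then $|E|\le\kappa$ and the count yields $2^\kappa\le2^\kappa$. No counting of this kind can be enough, since $A(\kappa)$ with $D=\kappa$ fits the setting of the count. The assumptions "nowhere dense" and "$G_\delta$" have not been used.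

The way past this is to stop comparing the number of sets $A$ with the number of separations, and to choose one set $A$ whose separation is forced to have extra structure. In a space of weight at most $\kappa\le\mathfrak c$, the separation of $A$ is described by a function $f_A:\kappa\to\mathfrak c$ that picks a basic neighborhood of each $x_\alpha$. At stage $\beta$ one can ask a question about $f_A|\beta$ alone: *do the neighborhoods already chosen for $\alpha\in A\cap\beta$ accumulate at $x_\beta$?* If yes, then $\beta$ must be in $A$. Suppose we can choose $A$ so that at stationarily many $\beta$ we have "$\beta\in A$ if and only if the answer is no". At those $\beta$ the answer "yes" is impossible, so it is "no", and the neighborhoods can be made disjoint. A guessing principle that produces such an $A$ holds at $\kappa$ in ZFC. Its proof is a count after all, but of a different kind.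

## 5. The cardinal $\kappa$ and models closed under short sequences

From now on $\kappa$ is the cardinal in (2), and $\mathfrak c^{<\kappa}$ denotes the set $\bigcup_{\beta<\kappa}\mathfrak c^\beta$ of functions from ordinals $\beta<\kappa$ into $\mathfrak c$. For example, $\kappa=\omega_1$ exactly when $2^{\aleph_0}<2^{\aleph_1}$.

**Lemma 4.**

1. $\omega<\kappa\le\mathfrak c$, and $|\mathfrak c^{<\kappa}|=\mathfrak c$.
2. $\kappa$ is regular.
3. For every set $a$ and all large regular $\theta$ there is $M\prec H(\theta)$ with $a\in M$, $\mathfrak c\subset M$, $|M|=\mathfrak c$ and $M^{<\kappa}\subset M$ (every sequence of length less than $\kappa$ of elements of $M$ belongs to $M$).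

*Proof.* (1) $2^\omega=\mathfrak c<2^{\mathfrak c}$ gives the first part. For infinite $\lambda<\kappa$ we have $2^\lambda=\mathfrak c$, so $\mathfrak c^\lambda=2^{\omega\cdot\lambda}=\mathfrak c$. Hence $|\mathfrak c^{<\kappa}|=\kappa\cdot\mathfrak c=\mathfrak c$.

(2) Suppose $\kappa=\sup_{i<\mu}\kappa_i$ with $\mu<\kappa$ and all $\kappa_i<\kappa$. A subset of $\kappa$ is determined by its traces on the $\kappa_i$, and each $2^{\kappa_i}\le\mathfrak c$, so $2^\kappa\le\prod_{i<\mu}2^{\kappa_i}\le\mathfrak c^\mu\le\mathfrak c$, a contradiction.

(3) By Löwenheim–Skolem choose $M_0\prec H(\theta)$ of size $\mathfrak c$ with $\mathfrak c\cup\{a\}\subset M_0$. Given $M_i$ of size $\mathfrak c$, the set $M_i^{<\kappa}$ has size $\mathfrak c$ by (1), so there is $M_{i+1}\prec H(\theta)$ of size $\mathfrak c$ containing $M_i\cup M_i^{<\kappa}$. Take unions at limits $i<\kappa$, and let $M=\bigcup_{i<\kappa}M_i$. Unions of increasing chains of elementary submodels are elementary submodels, and $|M|=\mathfrak c$ because $\kappa\le\mathfrak c$. A sequence of length less than $\kappa$ from $M$ is a sequence from some $M_i$, because $\kappa$ is regular, so it belongs to $M_{i+1}\subset M$.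 $\square$

Call an $M$ as in (3) *good for $a$*. If $M$ is good and $A\subset M$ has $|A|<\kappa$, then $A\in M$, being the range of a sequence in $M$. *Example.* Under CH, $\kappa=\omega_1=\mathfrak c$, and a good model has size $\omega_1$ and contains all its countable subsets.

## 6. A weak diamond at $\kappa$

The argument is in the style of Devlin–Shelah and Taylor.

**Lemma 5.** Let $F:\mathfrak c^{<\kappa}\to\{0,1\}$. There is $g\in2^\kappa$ such that for every $h\in\mathfrak c^\kappa$ the set $\{\beta<\kappa:F(h|\beta)=g(\beta)\}$ is stationary.

Before the proof, the strategy. If the lemma fails, every $g\in2^\kappa$ is computed on a club, by means of $F$, from the initial segments of a single $h$. We want to conclude that $g$ is coded by a bounded amount of data. The bits $g(\beta)$ are too little information, so we first upgrade bits to elements of $\mathfrak c^{<\kappa}$. Then some $h_1$ can store in $h_1|\beta$ a longer piece of $g=h_0$. But to keep reading $h_0$ we need longer pieces of $h_1$, so we store those in some $h_2$, and so on. After $\omega$ levels the system is closed.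

*Proof.* Suppose that $F$ is a counterexample.

**Step 1: restate the failure.** For each $g\in2^\kappa$ apply the failure to $1-g$: there is $h\in\mathfrak c^\kappa$ such that $\{\beta:F(h|\beta)=1-g(\beta)\}$ is non-stationary. So there is a club $C$ with
$$F(h|\beta)=g(\beta)\qquad\text{for all }\beta\in C.\tag{4}$$

**Step 2: upgrade from bits to elements of $T=\mathfrak c^{<\kappa}$.** Since $|T|=\mathfrak c$, fix a bijection between $T$ and $2^\omega$. Fix also a bijection $e=(e_i)_{i<\omega}:\mathfrak c\to\mathfrak c^\omega$. For $s\in\mathfrak c^{<\kappa}$ let $F'(s)\in T$ correspond to $(F(e_i\circ s))_{i<\omega}$. We claim: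

$(*)$ for every $G:\kappa\to T$ there are $h\in\mathfrak c^\kappa$ and a club $C$ with $F'(h|\beta)=G(\beta)$ for all $\beta\in C$.

Let $G(\beta)$ correspond to $(g^i(\beta))_{i<\omega}$. This defines $g^i\in2^\kappa$. Take $h^i,C^i$ as in (4) for $g^i$. Let $h$ be the function with $e_i\circ h=h^i$ for all $i$, that is, $h(\alpha)=e^{-1}((h^i(\alpha))_i)$, and let $C=\bigcap_iC^i$. For $\beta\in C$ the element $F'(h|\beta)$ corresponds to $(F(h^i|\beta))_i=(g^i(\beta))_i$, so it is $G(\beta)$.

**Step 3: iterate.** Given $g\in2^\kappa$, put $h_0=g$ and $C_0=\kappa$. Given $h_n\in\mathfrak c^\kappa$ and a club $C_n$, let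
$$G_n(\beta)=h_n|\delta,\qquad\delta=\min(C_n\setminus(\beta+1)).$$
By $(*)$, after shrinking the club, choose $h_{n+1}\in\mathfrak c^\kappa$ and a club $C_{n+1}\subset C_n$ with
$$F'(h_{n+1}|\beta)=G_n(\beta)\qquad\text{for all }\beta\in C_{n+1}.\tag{5}$$
Let $C=\bigcap_nC_n$, a club.

**Step 4: $g$ is determined by $\varepsilon_0=\min C$ and $\langle h_n|\varepsilon_0\rangle_{n<\omega}$.** Suppose $g'$, with its $h_n',C_n',G_n',C'$, gives the same data. Enumerate $C$ and $C'$ increasingly as $\langle\varepsilon_i\rangle_{i<\kappa}$ and $\langle\varepsilon_i'\rangle_{i<\kappa}$. We show by induction on $i$ that $\varepsilon_i=\varepsilon_i'$ and $h_n|\varepsilon_i=h_n'|\varepsilon_i$ for all $n$.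

For $i=0$ this is the assumption. At limit $i$ we have $\varepsilon_i=\sup_{j<i}\varepsilon_j=\varepsilon'_i$, because clubs are closed, and the functions agree on the union.

For the successor step write $\varepsilon=\varepsilon_i=\varepsilon_i'$. It lies in all $C_n$ and all $C_n'$. By (5) and the induction hypothesis,
$$G_n(\varepsilon)=F'(h_{n+1}|\varepsilon)=F'(h_{n+1}'|\varepsilon)=G_n'(\varepsilon)\qquad\text{for every }n.$$
Comparing domains and values, we get
$$\delta_n:=\min(C_n\setminus(\varepsilon+1))=\min(C_n'\setminus(\varepsilon+1)),\qquad h_n|\delta_n=h_n'|\delta_n.\tag{6}$$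

*The next point of $C$.* The $\delta_n$ are nondecreasing because $C_{n+1}\subset C_n$. For $m\ge n$ we have $\delta_m\in C_m\subset C_n$, so $\sup_m\delta_m\in C_n$. This supremum is below $\kappa$, since $\kappa$ is regular and uncountable. Thus $\sup_m\delta_m\in C$. Conversely an element of $C$ above $\varepsilon$ lies in each $C_n$, so it is at least each $\delta_n$. Hence $\varepsilon_{i+1}=\sup_m\delta_m$, and in the same way $\varepsilon_{i+1}'=\sup_m\delta_m$.

*The functions up to that point.* We show $h_n|\delta_m=h_n'|\delta_m$ for $n\le m$, by downward induction on $n$. The case $n=m$ is (6). Suppose $n+1\le m$ and $h_{n+1}|\delta_m=h_{n+1}'|\delta_m$. Now $\delta_m\in C_m\subset C_{n+1}$ and $\delta_m\in C_m'\subset C_{n+1}'$, so by (5)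
$$G_n(\delta_m)=F'(h_{n+1}|\delta_m)=F'(h'_{n+1}|\delta_m)=G_n'(\delta_m).$$
The left side is an initial segment of $h_n$ of length greater than $\delta_m$, and the right side is one of $h_n'$. So $h_n|\delta_m=h_n'|\delta_m$. For fixed $n$, taking the union over $m\ge n$ gives $h_n|\varepsilon_{i+1}=h_n'|\varepsilon_{i+1}$.

This completes the induction. As $C$ is unbounded, $g=h_0=h_0'=g'$.

**Step 5: count.** By Step 4, $2^\kappa\le\kappa\cdot|(\mathfrak c^{<\kappa})^\omega|=\kappa\cdot\mathfrak c^\omega=\mathfrak c$, contrary to (2). $\square$

## 7. Discrete sets inside nowhere dense $G_\delta$ sets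

**Lemma 6.** Let $X$ be a compact $T_5$ space and $H\subset X$ a nowhere dense closed $G_\delta$. Then $H$ has no discrete subspace of size $\kappa$. The same holds if $X$ is a locally compact $T_5$ space and $H$ is a compact nowhere dense $G_\delta$.

*Proof.* Let $X$ be compact, and suppose $D=\{x_\alpha:\alpha<\kappa\}\subset H$ is discrete, enumerated one-to-one.

**Step 1: reduce to weight at most $\kappa$, so that neighborhoods can be coded by elements of $\mathfrak c$.** Choose a continuous $\varphi:X\to[0,1]$ with $H=\varphi^{-1}(0)$. For each $\alpha$ choose an open neighborhood of $x_\alpha$ that misses $D\setminus\{x_\alpha\}$, and by Urysohn's lemma a continuous $\varphi_\alpha:X\to[0,1]$ that is $1$ at $x_\alpha$ and $0$ off this neighborhood. Let $\pi=(\varphi,(\varphi_\alpha)_{\alpha<\kappa})$ and $X_1=\pi(X)$. Then $X_1$ is compact, it is $T_5$ by Lemma 1, and its weight is at most $\kappa$. The set $\pi(H)$ consists of the points of $X_1$ whose $\varphi$-coordinate is $0$, so it is a closed $G_\delta$. Its complement is $\pi(X\setminus H)$, which is dense in $X_1$ because $X\setminus H$ is dense in $X$. So $\pi(H)$ is nowhere dense. The points of $X_1$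 with positive $\varphi_\alpha$-coordinate form an open set that contains $\pi(x_\alpha)$ and no other $\pi(x_\beta)$. So the $\pi(x_\alpha)$ are distinct and form a discrete set. Replacing $X,H,D$ by their images, we may assume $w(X)\le\kappa\le\mathfrak c$. For each $\alpha$ fix a local base $\{B(\alpha,i):i<\mathfrak c\}$ of open sets at $x_\alpha$, with repetitions allowed.

**Step 2: separate every subset of $D$ and code the separation.** As in Section 4 let $D'=\overline D\setminus D$, which is closed and contained in $H$, and let $Z=X\setminus D'$. The set $Z$ is open and normal, and every subset of $D$ is closed in $Z$. For $A\subset\kappa$ take $O_A,O_A'$ as in (3). Choose $f_A:\kappa\to\mathfrak c$ such that $B(\alpha,f_A(\alpha))\subset O_A$ for $\alpha\in A$ and $B(\alpha,f_A(\alpha))\subset O_A'$ for $\alpha\notin A$. Since $O_A\cap O_A'=\emptyset$,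
$$\text{if }\beta\notin A,\text{ then }x_\beta\notin\overline{\bigcup_{\alpha\in A}B(\alpha,f_A(\alpha))}.\tag{7}$$

**Step 3: choose $A$ by the weak diamond.** Identify $\mathfrak c$ with $\mathfrak c\times2$, so that a function into $\mathfrak c$ is a pair $(f,e)$. For $\beta<\kappa$, $f\in\mathfrak c^\beta$ and $e\in2^\beta$ let
$$F(f,e)=1\iff x_\beta\in\overline{\bigcup\{B(\alpha,f(\alpha)):\alpha<\beta,\ e(\alpha)=1\}},$$
and $F(f,e)=0$ otherwise. Take $g$ from Lemma 5, and put $A=\{\alpha<\kappa:g(\alpha)=0\}$. Let $1_A$ be the characteristic function of $A$. Applied to $h=(f_A,1_A)$, Lemma 5 says that $S=\{\beta:F(h|\beta)=g(\beta)\}$ is stationary.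

Let $\beta\in S$. If $g(\beta)=1$, then $\beta\notin A$, while $F(h|\beta)=1$ says $x_\beta\in\overline{\bigcup_{\alpha\in A\cap\beta}B(\alpha,f_A(\alpha))}$. This contradicts (7). So $g(\beta)=0$. Therefore $S\subset A$, and
$$x_\beta\notin\overline{\bigcup_{\alpha\in A\cap\beta}B(\alpha,f_A(\alpha))}\qquad(\beta\in S).\tag{8}$$

**Step 4: obtain disjoint neighborhoods of $\kappa$ many points.** For $\beta\in S$ let
$$U_\beta=\bigl(Z\cap B(\beta,f_A(\beta))\bigr)\setminus\overline{\bigcup_{\alpha\in S\cap\beta}B(\alpha,f_A(\alpha))}.$$
This is open, and it contains $x_\beta$ by (8), since $S\subset A$. If $\alpha<\beta$ are in $S$, then $U_\alpha\subset B(\alpha,f_A(\alpha))$ and $U_\beta$ misses this set. So the $U_\beta$ are pairwise disjoint.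

**Step 5: use normality again, and only now that $H$ is a nowhere dense $G_\delta$.** Let $U=\bigcup_{\beta\in S}U_\beta$. The set $\{x_\beta:\beta\in S\}$ is closed in the normal space $Z$ and contained in the open set $U$. So there is an open $O$ with
$$\{x_\beta:\beta\in S\}\subset O\subset\overline O\cap Z\subset U.$$
As $H$ is a $G_\delta$, we can write $X\setminus H=\bigcup_nK_n$ with $K_n$ compact. As $H$ is nowhere dense, we can pick $y_\beta\in(U_\beta\cap O)\setminus H$ for each $\beta\in S$. The set $S$ is uncountable, so some $K_n$ contains $y_\beta$ for infinitely many $\beta$. These points are distinct, so they have an accumulation point $z\in K_n$. Since $D'\subset H$, we have $z\in X\setminus H\subset Z$, so $z\in\overline O\cap Z\subset U$, and $z\in U_\gamma$ for some $\gamma\in S$. But $U_\gamma$ contains at most one of the points $y_\beta$, and a neighborhood of an accumulation point contains infinitely many. This contradiction proves the compact case.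

**Step 6: the locally compact case.** Let $W\supset H$ be open with $\overline W$ compact. Then $\overline W$ is compact $T_5$ and $H$ is a closed $G_\delta$ in it. A nonempty relatively open subset of $\overline W$ contains a nonempty open subset of $X$, namely its intersection with $W$, so it is not contained in $H$. Hence $H$ is nowhere dense in $\overline W$, and the compact case applies. $\square$

## 8. Few discrete points give density at most $\mathfrak c$

**Lemma 7.** A regular space $H$ with no discrete subspace of size $\kappa$ has a dense subset of size at most $\mathfrak c$.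

*Proof.* **Step 1: build a long sequence and color pairs.** Suppose there is no such dense set. Choose recursively $h_\xi\in H$ for $\xi<\mathfrak c^+$ with $h_\xi\notin\overline{\{h_\eta:\eta<\xi\}}$. By regularity, choose a closed neighborhood $N_\xi$ of $h_\xi$ disjoint from $\overline{\{h_\eta:\eta<\xi\}}$. For $\eta<\xi<\mathfrak c^+$ put $k(\eta,\xi)=1$ if $h_\xi\in N_\eta$, and $k(\eta,\xi)=0$ otherwise.

**Step 2: find a set of size $\kappa$ on which $k$ is constant.** Let $M$ be good for $k$. If $\xi\in M\cap\mathfrak c^+$, then $|\xi|\le\mathfrak c$ and $\mathfrak c\subset M$ give $\xi\subset M$. So $\delta=M\cap\mathfrak c^+$ is an ordinal, and $\delta<\mathfrak c^+$ because $|M|=\mathfrak c$. We choose recursively increasing $\xi_i<\delta$ ($i<\kappa$) with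
$$k(\xi_j,\xi_i)=k(\xi_j,\delta)\qquad(j<i).$$
Suppose $\xi_j$ is chosen for $j<i$. The sequence $\langle\xi_j,k(\xi_j,\delta)\rangle_{j<i}$ consists of elements of $M$ and has length less than $\kappa$, so it belongs to $M$. Hence the set
$$\{\xi<\mathfrak c^+:\ \xi>\xi_j\text{ and }k(\xi_j,\xi)=k(\xi_j,\delta)\text{ for all }j<i\}$$
belongs to $M$. (The values $k(\xi_j,\delta)$ enter as the second terms of that sequence.) The set is nonempty, since $\delta$ is in it, so it has an element $\xi_i\in M\cap\mathfrak c^+=\delta$. Finally, some $J\subset\{\xi_i:i<\kappa\}$ of size $\kappa$ has $k(\cdot,\delta)$ constant on $J$. Then $k$ has this same constant value on all pairs from $J$.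

**Step 3: $\{h_\xi:\xi\in J\}$ is discrete of size $\kappa$.** The $h_\xi$ are distinct.

If the value is $0$, then for $\eta\in J$ the set $N_\eta$ contains no $h_\xi$ with $\xi\in J$, $\xi>\eta$. It contains no $h_\xi$ with $\xi<\eta$ by choice. So $N_\eta$ isolates $h_\eta$.

If the value is $1$, let $\eta\in J$ and let $\eta^+$ be the next element of $J$, which exists as $J$ has order type $\kappa$. Then $\{h_\xi:\xi\in J,\ \xi>\eta\}\subset N_{\eta^+}$. This set is closed and misses $h_\eta$, because $\eta<\eta^+$. Also $h_\eta\notin\overline{\{h_\xi:\xi<\eta\}}$. So $h_\eta$ is isolated in $\{h_\xi:\xi\in J\}$.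

Both cases contradict the assumption on $H$. $\square$

## 9. A nowhere dense $G_\delta$ through every point

**Lemma 8.** Let $X$ be a nonempty locally compact space without isolated points in which every point has a countable local $\pi$-base. Then $X$ has a nonempty compact nowhere dense $G_\delta$ subset. If $X$ is also homogeneous, these sets cover $X$.

*Proof.* We shrink open sets transfinitely until the interior disappears, and use $\pi$-character to see that this happens at cofinality $\omega$. Let $O_0\ne\emptyset$ be open with compact closure ($O_0=X$ if $X$ is compact). Given a nonempty open $O_\xi$, it has two distinct points $x,y$. So there is a nonempty open $O_{\xi+1}$ with $\overline{O_{\xi+1}}\subset O_\xi\setminus\{y\}$, hence $\overline{O_{\xi+1}}\subsetneq O_\xi$. At a limit $\xi$ let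
$$F_\xi=\bigcap_{\eta<\xi}O_\eta=\bigcap_{\eta<\xi}\overline{O_\eta},$$
where the equality holds because $\overline{O_{\eta+1}}\subset O_\eta$. By compactness $F_\xi\ne\emptyset$. If $\operatorname{int}F_\xi\neq\emptyset$, put $O_\xi=\operatorname{int}F_\xi$. Then $\overline{O_\xi}\subset F_\xi\subset O_\eta$ for all $\eta<\xi$. Otherwise stop. The $O_\xi$ strictly decrease, so the construction stops at some limit $\lambda$. Then $F_\lambda$ is nonempty and compact, with empty interior.

Suppose $\mathrm{cf}\,\lambda>\omega$. Let $q\in F_\lambda$ have a countable local $\pi$-base $\{P_n\}$. Since $P_n$ is nonempty and open, $P_n\not\subset F_\lambda$, so there is $\xi_n<\lambda$ with $P_n\not\subset O_{\xi_n}$. Let $\xi=\sup_n\xi_n<\lambda$. The neighborhood $O_\xi$ of $q$ is contained in each $O_{\xi_n}$, so it contains no $P_n$, a contradiction. Hence $\mathrm{cf}\,\lambda=\omega$, and $F_\lambda$ is the intersection of countably many of the $O_\xi$. So $F_\lambda$ is a $G_\delta$. In a homogeneous space, homeomorphisms carry $F_\lambda$ to a set of the same kind through any given point. $\square$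

## 10. No free sequences of length $\kappa$

We now fix a situation that serves all later theorems:

$(\dagger)$ $X$ is a locally compact space, $\mathcal H$ is a family of nonempty compact $G_\delta$ subsets of $X$ with $\bigcup\mathcal H=X$, no member of $\mathcal H$ has a discrete subspace of size $\kappa$, and $L\subset X$ is compact.

For Theorem A one takes $X$ compact, $L=X$, and $\mathcal H$ the family of all nonempty nowhere dense closed $G_\delta$ sets.

**Lemma 9.** Under $(\dagger)$, $L$ contains no free sequence of length $\kappa$.

*Proof.* A free sequence need not lie in any single $H\in\mathcal H$. The idea is to extract from it a sequence of limit points inside one $H$ that is still discrete.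

**Step 1: choose $H$ and a club of stages.** Let $\langle x_\alpha:\alpha<\kappa\rangle$ be free in $L$. By compactness pick $p\in\bigcap_{\beta<\kappa}\overline{\{x_\alpha:\alpha\ge\beta\}}$. Let $p\in H\in\mathcal H$, and write $H=\bigcap_nU_n$ with $U_n$ open, $\overline{U_n}$ compact and $\overline{U_{n+1}}\subset U_n$. For all $n$ and $\beta<\kappa$ there is $\alpha\ge\beta$ with $x_\alpha\in U_n$. Let $f(\beta)$ be the supremum over $n$ of the least such $\alpha$. Then $f(\beta)<\kappa$, as $\kappa$ is regular and uncountable. Let $C$ be the club of limit ordinals $\gamma<\kappa$ with $f(\beta)<\gamma$ for all $\beta<\gamma$. For $\gamma\in C$, $\beta<\gamma$ and $n<\omega$ there is $\alpha\in[\beta,\gamma)$ with $x_\alpha\in U_n$.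

**Step 2: limit points in $H$.** Let $\gamma\in C$. The compact sets $\overline{\{x_\alpha:\beta\le\alpha<\gamma\}}\cap\overline{U_n}$ ($\beta<\gamma$, $n<\omega$) are nonempty, and they decrease as $\beta$ and $n$ increase. Since $\bigcap_n\overline{U_n}=H$, there is
$$z_\gamma\in H\cap\bigcap_{\beta<\gamma}\overline{\{x_\alpha:\beta\le\alpha<\gamma\}}.$$

**Step 3: discreteness.** Let $\delta\in C$ have an immediate predecessor $\delta^-$ in $C$.

* If $\gamma\in C$ and $\gamma<\delta$, then $\gamma\le\delta^-$ and $z_\gamma\in\overline{\{x_\alpha:\alpha<\delta^-\}}$, while $z_\delta\in\overline{\{x_\alpha:\alpha\ge\delta^-\}}$.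
* If $\gamma\in C$ and $\gamma>\delta$, then $z_\gamma\in\overline{\{x_\alpha:\alpha\ge\delta\}}$, while $z_\delta\in\overline{\{x_\alpha:\alpha<\delta\}}$.

Freeness at $\delta^-$ and at $\delta$ gives $z_\delta\notin\overline{\{z_\gamma:\gamma\in C\setminus\{\delta\}\}}$. There are $\kappa$ many such $\delta$, so the points $z_\delta$ form a discrete subset of $H$ of size $\kappa$. This contradicts $(\dagger)$. $\square$

**Lemma 10.** Let $L$ be a compact space without free sequences of length $\kappa$, and let $Y\subset L$. Then $\overline Y=\bigcup\{\overline A:A\in[Y]^{<\kappa}\}$.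

*Proof.* Call the right side $B^*$. Clearly $Y\subset B^*\subset\overline Y$. First, if $A'\in[B^*]^{<\kappa}$, then $\overline{A'}\subset B^*$: choose for each $a\in A'$ a set $A_a\in[Y]^{<\kappa}$ with $a\in\overline{A_a}$. The union of these sets has size less than $\kappa$, as $\kappa$ is regular, and its closure contains $\overline{A'}$.

Suppose $p\in\overline Y\setminus B^*$. We build a free sequence. Let $\alpha<\kappa$ and suppose $x_\beta\in B^*$ and $W_\beta$ are chosen for $\beta<\alpha$, where $W_\beta$ is a closed neighborhood of $p$. Since $\overline{\{x_\beta:\beta<\alpha\}}\subset B^*$ does not contain $p$, there is a closed neighborhood $W_\alpha$ of $p$ disjoint from $\overline{\{x_\beta:\beta<\alpha\}}$. We claim that there is a point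
$$x_\alpha\in B^*\cap\bigcap_{\beta\le\alpha}W_\beta.$$
For each finite $s\subset\alpha+1$ the set $\bigcap_{\beta\in s}W_\beta$ is a neighborhood of $p\in\overline Y$, so it contains some $b_s\in Y\subset B^*$. Let $A'$ be the set of all these $b_s$. Then $|A'|<\kappa$. The compact sets $\overline{A'}\cap\bigcap_{\beta\in s}W_\beta$ are nonempty and directed downward, so they have a common point, which lies in $\overline{A'}\subset B^*$. This proves the claim.

For every $\alpha$ we have $\{x_\beta:\beta\ge\alpha\}\subset W_\alpha$, where $W_\alpha$ is closed and disjoint from $\overline{\{x_\beta:\beta<\alpha\}}$. So $\langle x_\alpha:\alpha<\kappa\rangle$ is free, a contradiction. $\square$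

## 11. Covering by $\mathfrak c$ many $G_\delta$ sets

**Lemma 11.** Under $(\dagger)$, $L$ is covered by at most $\mathfrak c$ members of $\mathcal H$. Hence there is $E\subset X$ with $|E|\le\mathfrak c$ and $L\subset\overline E$.

*Proof.* We may assume $L\neq\emptyset$. Let $M$ be good for $(X,\tau_X,L,\mathcal H)$, where $\tau_X$ is the topology. Since $|M|=\mathfrak c$, it is enough to show $L\subset\bigcup(\mathcal H\cap M)$.

**Step 1: each $z\in\overline{L\cap M}$ lies in some $H^*\in\mathcal H\cap M$.** By Lemmas 9 and 10 with $Y=L\cap M$, there is $A\subset L\cap M$ with $|A|<\kappa$ and $z\in\overline A$. Take $H\in\mathcal H$ with $z\in H=\bigcap_nU_n$, where $U_n$ is open and $\overline{U_{n+1}}\subset U_n$. The sets $U_n$ need not be in $M$, but their traces $B_n=A\cap U_n$ are: $B_n\subset M$ and $|B_n|<\kappa$ give $B_n\in M$, and then $\langle B_n\rangle_{n<\omega}\in M$. We have $z\in\overline{B_n}$ for all $n$, so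
$$z\in G:=\bigcap_n\overline{B_n}\subset\bigcap_n\overline{U_n}=H,$$
and $G\in M$. Some member of $\mathcal H$ contains $G$, namely $H$. By elementarity some $H^*\in\mathcal H\cap M$ contains $G$, and so $z\in H^*$.

**Step 2: $\mathcal H\cap M$ covers all of $L$.** Suppose $q\in L\setminus\bigcup(\mathcal H\cap M)$. Let $z\in\overline{L\cap M}$, and take $H^*$ as in Step 1. By elementarity $H^*=\bigcap_nO_n$ for some sequence $\langle O_n\rangle\in M$ of open sets, and then each $O_n\in M$. Since $q\notin H^*$, some $O_n$ satisfies $z\in O_n$ and $q\notin O_n$. So $\overline{L\cap M}$ is covered by open sets that belong to $M$ and omit $q$. By compactness finitely many of them cover it. Their union $O$ belongs to $M$, contains $L\cap M$, and omits $q$. If $L\setminus O$ were nonempty, then, as it belongs to $M$, it would have an element in $M$, contradicting $L\cap M\subset O$. So $L\subset O$, contradicting $q\in L\setminus O$.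

**Step 3: the set $E$.** Each member of $\mathcal H$ is compact, hence regular, and has no discrete subspace of size $\kappa$. By Lemma 7 it has a dense subset of size at most $\mathfrak c$. Let $E$ be the union of such dense sets over $\mathcal H\cap M$. Then $|E|\le\mathfrak c$ and $L\subset\bigcup(\mathcal H\cap M)\subset\overline E$. $\square$

## 12. Proof of Theorem A, and the character of $X$

*Proof of Theorem A.* Let $X$ be a $T_5$ homogeneous compactum. It has no isolated points, so $|X|\ge\mathfrak c$. By Lemma 2 every point has a countable local $\pi$-base. Let $\mathcal H$ be the family of all nonempty nowhere dense closed $G_\delta$ subsets of $X$. By Lemma 8 it covers $X$, and by Lemma 6 no member has a discrete subspace of size $\kappa$. So $(\dagger)$ holds with $L=X$. Lemma 11 gives a dense $E\subset X$ with $|E|\le\mathfrak c$. By Lemma 3 with $V=X$, $|X|\le|E|^\omega\le\mathfrak c^\omega=\mathfrak c$. $\blacksquare$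

**Corollary (ZFC).** If $X$ is a $T_5$ homogeneous compactum, then $2^{\chi(X)}=\mathfrak c$, i.e. $\chi(X)<\kappa$. In particular, if $2^{\aleph_0}<2^{\aleph_1}$ (e.g. under CH), every $T_5$ homogeneous compactum is first countable.

*Proof.* By (1) and Theorem A, $2^{\chi(X)}=|X|=\mathfrak c$, and this says $\chi(X)<\kappa$ by (2). If $2^{\aleph_0}<2^{\aleph_1}$, then $\kappa=\omega_1$, so $\chi(X)=\omega$. Under CH, $2^{\aleph_0}=\aleph_1<2^{\aleph_1}$. $\square$

## 13. Locally compact homogeneous $T_5$ spaces

The Lindelöf number $L(X)$ is the least infinite cardinal $\mu$ such that every open cover of $X$ has a subcover of size at most $\mu$. For example, an infinite discrete space has $L(X)=|X|$, and a compact space has $L(X)=\omega$.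

**Theorem B (ZFC).** Let $X$ be a non-discrete locally compact homogeneous $T_5$ space. Then every compact subset of $X$ has size at most $\mathfrak c$, $2^{\chi(X)}=\mathfrak c$, and
$$|X|=\mathfrak c\cdot L(X).$$
Every cardinal $\mu\ge\mathfrak c$ occurs as $|X|$.

*Proof.* **Step 1: the situation $(\dagger)$.** Since $X$ is homogeneous and not discrete, it has no isolated points. Let $\mathcal H$ be the family of all nonempty compact nowhere dense $G_\delta$ subsets of $X$. By Lemmas 2 and 8 it covers $X$, and by Lemma 6 no member has a discrete subspace of size $\kappa$. So $(\dagger)$ holds for every compact $L\subset X$.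

**Step 2: compact sets have size at most $\mathfrak c$.** Let $L$ be compact with $V=\operatorname{int}L\neq\emptyset$. By Lemma 11 there is $E\subset X$ with $|E|\le\mathfrak c$ and $V\subset L\subset\overline E$. By Lemmas 2 and 3, $|V|\le|E|^\omega\le\mathfrak c$. So every point has an open neighborhood of size at most $\mathfrak c$, and a compact set is covered by finitely many of these.

**Step 3: the size of $X$.** Covering $X$ by $L(X)$ many such neighborhoods gives $|X|\le\mathfrak c\cdot L(X)$. Conversely, $L(X)\le|X|$ since $X$ is infinite. To see $|X|\ge\mathfrak c$, let $W\ne\emptyset$ be open with $\overline W$ compact. A point isolated in $\overline W$ would lie in the dense set $W$ and be isolated in $X$, since $W$ is open. So $\overline W$ has no isolated points, and $|\overline W|\ge\mathfrak c$.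

**Step 4: the character.** As $X$ has no isolated points, $\chi(X)\ge\omega$ and $2^{\chi(X)}\ge\mathfrak c$. If $\chi(X)=\omega$, equality holds. Let $\chi(X)>\omega$, and let $G$ be a nonempty compact $G_\delta$ of $X$, for instance a member of $\mathcal H$. Let $x\in G$. Countably many open sets intersect in $G$, and $\psi(x,G)$ further open sets cut $G$ down to $\{x\}$. Hence
$$\chi(X)=\chi(x,X)=\psi(x,X)\le\omega\cdot\psi(x,G).$$
Since $\chi(X)>\omega$, we get $\chi(X)\le\psi(x,G)\le\chi(x,G)$ for all $x\in G$. By the Čech–Pospíšil theorem and Step 2, $2^{\chi(X)}\le|G|\le\mathfrak c$.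

**Step 5: examples of all sizes.** For $\mu\ge\mathfrak c$ let $X$ be the product of the circle and a discrete space of size $\mu$. It is metrizable, hence $T_5$. It is locally compact and not discrete. It is homogeneous, since both factors are. Its size is $\mathfrak c\cdot\mu=\mu$. $\square$

For discrete $X$ one trivially has $|X|=L(X)$ if $X$ is infinite.

## 14. Compact $T_5$ spaces covered by nowhere dense $G_\delta$ sets

A space is countably tight if whenever $x\in\overline Y$ there is a countable $A\subset Y$ with $x\in\overline A$. For example, $\omega_1+1$ is not countably tight: $\omega_1$ is in the closure of the set of countable ordinals but not in the closure of any countable subset of it.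

**Theorem C (no homogeneity).** Let $X$ be a compact $T_5$ space covered by its nowhere dense closed $G_\delta$ subsets. Then $X$ has no free sequence of length $\kappa=\min\{\lambda:2^\lambda>\mathfrak c\}$, $X$ is covered by $\mathfrak c$ many nowhere dense closed $G_\delta$'s, and $d(X)\le\mathfrak c$. In particular, if $2^{\aleph_0}<2^{\aleph_1}$, then $X$ is countably tight.

*Proof.* In the proof of Theorem A, homogeneity was used to obtain countable $\pi$-character and the covering by $\mathcal H$, and in the last count (Lemma 3). Here the covering is assumed, and $\pi$-character and the last count are not needed. Let $\mathcal H$ be the family of all nonempty nowhere dense closed $G_\delta$ subsets of $X$. By Lemma 6, $(\dagger)$ holds with $L=X$. Lemma 9 says that $X$ has no free sequence of length $\kappa$. Lemma 11 gives the covering and a dense set of size at most $\mathfrak c$.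

If $2^{\aleph_0}<2^{\aleph_1}$, then $\kappa=\omega_1$, so $X$ has no free sequence of length $\omega_1$. By a theorem of Arhangel'skiĭ such a compact space is countably tight. In fact this is Lemma 10 with $L=X$ and $\kappa=\omega_1$: for every $Y\subset X$, each point of $\overline Y$ is in the closure of a countable subset of $Y$. $\square$
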